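\title{Oriented matroids whose cocircuit graph has diameter greater than $n-r+2$}

\begin{abstract}
Let $\Delta(n,r)$ be the largest diameter of the cocircuit graph of an oriented matroid of rank $r$ on $n$ elements. In a generic arrangement of $n$ hyperplanes in $\mathbb R^r$, antipodal cocircuits are at distance $n-r+2$, and it was conjectured that $\Delta(n,r)=n-r+2$ for all $n\ge r\ge 2$. We disprove this conjecture, already for realizable uniform oriented matroids. Moreover, $\Delta(n,r)-(n-r+2)\to\infty$ as $\min(r,n-r)\to\infty$, and $\Delta(2r-2,r)\ge r+c\,r^{1/3}$ for a constant $c>0$ and infinitely many $r$. The examples are built from prismatoids of large width. The polar polytope is lifted to a hyperplane arrangement in which every short path between two chosen cocircuits projects, in the limit, to a walk in the graph of the polytope.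
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A central arrangement of hyperplanes in $\mathbb R^r$ cuts the sphere $S^{r-1}$ into cells. The vertices and edges of this decomposition form a graph, and we ask how large its diameter can be. The question is posed in the setting of oriented matroids, whose definition we recall.

Let $E$ be a finite set. For sign vectors $X,Y\in\{+,-,0\}^E$, let $X^0=\{e: X_e=0\}$ be the \emph{zero set} of $X$, let $-X$ be the \emph{antipode}, with $(-X)_e=-X_e$, and let $X\circ Y$ be given by $(X\circ Y)_e=X_e$ if $X_e\ne0$ and $(X\circ Y)_e=Y_e$ otherwise. An \emph{oriented matroid} on $E$ is a set $\mathcal L\subseteq\{+,-,0\}^E$ of \emph{covectors} that contains $0$, is closed under $X\mapsto -X$ and $(X,Y)\mapsto X\circ Y$, and has the elimination property: if $X,Y\in\mathcal L$ and $X_e=-Y_e\neq0$, then some $Z\in\mathcal L$ has $Z_e=0$ and $Z_{e'}=(X\circ Y)_{e'}$ for every $e'$ at which $X$ and $Y$ do not have opposite nonzero signs. Covectors are ordered by $X\le Y$ if and only if $X_e\in\{0,Y_e\}$ for all $e$. The \emph{rank} is the number of nonzero covectors in a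 longest chain, and the \emph{cocircuits} are the minimal nonzero covectors.

All oriented matroids constructed in this paper are \emph{realizable}: there are a real vector space $U$ of dimension $r$ and linear functionals $g_e$ $(e\in E)$ spanning $U^*$ such that the covectors are the sign vectors $\operatorname{sign}\xi=(\operatorname{sign} g_e(\xi))_{e\in E}$ of the points $\xi\in U$. The rank is then $r$, the nonzero covectors are the cells of the arrangement on the sphere, and the cocircuits are its vertices. We call the family $(g_e)$ and its oriented matroid \emph{uniform} if any $r$ of the functionals are linearly independent.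

The \emph{cocircuit graph} has the cocircuits as vertices. Two cocircuits $X\ne Y$ are adjacent if there is a covector $W$ such that the set of cocircuits below $W$ is exactly $\{X,Y\}$; in the realizable case $W$ is an edge of the arrangement joining $X$ and $Y$. For $r\ge2$ this graph is connected. We write $\operatorname{dist}(X,Y)$ for its graph distance and call its diameter the diameter of the oriented matroid. For $n\ge r\ge2$, let $\Delta(n,r)$ be the largest diameter of an oriented matroid of rank $r$ on $n$ elements.

For $n$ distinct lines in the plane the graph is a cycle of length $2n$, of diameter $n$. For the $r$ coordinate hyperplanes of $\mathbb R^r$ the cocircuits are the vectors $\pm e_a$, any two of them except antipodes are adjacent, and the diameter is $2$. Both values equal $n-r+2$, and in both cases the farthest pairs are antipodal. In every uniform arrangement antipodal cocircuits are at distance exactly $n-r+2$ (Proposition~\ref{prop:antipode}), which gives the known bound $\Delta(n,r)\ge n-r+2$. On a sphere nothing is farther from a point than its antipode, so one would guess that this bound is sharp.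 This is the conjecture stated in \cite{slides}:
\begin{equation}\label{eq:conj}
\Delta(n,r)=n-r+2\qquad\text{for all } n\ge r\ge2 .
\end{equation}
We show that \eqref{eq:conj} is false.

A \emph{$d$-prismatoid} is a $d$-dimensional polytope $Q$ with two parallel facets $Q^+,Q^-$ that together contain all vertices of $Q$. Its \emph{width} is the distance from $Q^+$ to $Q^-$ in the dual graph of $Q$, whose vertices are the facets, two facets being adjacent when they share a ridge.

\begin{theorem}\label{thm:main}
Let $q\ge1$ and $d\ge2$. Suppose that there is a $d$-prismatoid with $N$ vertices and width $w\ge d+q+1$, and put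
\[
D=(q+1)(N+10q)+2-d .
\]
Then for all $r\ge D+1$ and $n\ge r+D-1$ there is a realizable uniform oriented matroid of rank $r$ on $n$ elements with diameter at least $n-r+2+q$.
\end{theorem}

The prismatoids come from the following theorem. Apart from textbook facts about polyhedra, it is the only result that we use without proof.

\begin{theorem}[Matschke, Santos and Weibel \cite{MSW}]\label{thm:msw}
There is a constant $c_0>0$ such that for arbitrarily large $N$ there is a $5$-prismatoid with $N$ vertices and width at least $c_0\sqrt N$. In particular the width of $5$-prismatoids is unbounded.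
\end{theorem}

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(1)] Conjecture \eqref{eq:conj} is false, already for realizable uniform oriented matroids. If a $5$-prismatoid of width at least $7$ has $N$ vertices and $D=2(N+10)-3$, then $\Delta(n,r)\ge n-r+3$ whenever $r\ge D+1$ and $n-r\ge D-1$.
\item[(2)] For every $q$ there is $K_q$ with $\Delta(n,r)\ge n-r+2+q$ whenever $r\ge K_q$ and $n-r\ge K_q$. Thus $\Delta(n,r)-(n-r+2)\to\infty$ as $\min(r,n-r)\to\infty$, and no bound of the form $n-r+O(1)$ holds.
\item[(3)] There is $c>0$ with $\Delta(2r-2,r)\ge r+c\,r^{1/3}$ for infinitely many $r$. (Here $n-r+2=r$.)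
\end{enumerate}
\end{corollary}

\begin{proof}
By Theorem~\ref{thm:msw}, for every $q\ge1$ there is a $5$-prismatoid of width at least $q+6=d+q+1$. Theorem~\ref{thm:main} gives (1) with $q=1$, and (2) with $K_q=D+1$. For (3), take a $5$-prismatoid with $N$ vertices and width at least $c_0\sqrt N$, with $N$ large, and put $q=\lfloor c_0\sqrt N\rfloor-6\ge1$. The width is at least $q+6$. Moreover $N=O(q^2)$, hence $D=(q+1)(N+10q)-3=O(q^3)$. With $r=D+1$ and $n=2D=2r-2$, Theorem~\ref{thm:main} gives $\Delta(2r-2,r)\ge r+q\ge r+c\,r^{1/3}$ for a constant $c>0$, and $r\to\infty$ as $N\to\infty$.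
\end{proof}

The rest of the paper proves Theorem~\ref{thm:main}. Section~\ref{sec:paths} measures the length of a path by counting how often elements enter the zero set. Section~\ref{sec:spindle} turns the prismatoid into a polytope $P$ with two distant vertices $u,v$. Section~\ref{sec:square} shows, on a square, how $P$ is lifted to an arrangement of higher rank and in which two ways a path can escape from the lift. Sections~\ref{sec:barrier} and \ref{sec:arr} build the arrangement that blocks these escapes, and Section~\ref{sec:proof} bounds the distance.

We use the following textbook facts about a cone $K=\{\xi: g_1(\xi)\ge0,\dots,g_p(\xi)\ge0\}$ in a space of dimension $r$. Every point $\xi\in K$ lies in the relative interior of a unique face. A functional $g_a$ vanishes at $\xi$ if and only if it vanishes on that face, and the dimension of the face is $r$ minus the rank of the functionals that vanish at $\xi$. If $K$ is pointed, that is, contains no line, then it is generated by its finitely many extreme rays (its faces of dimension $1$); it has exactly two extreme rays if and only if $\dim K=2$.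

\section{Paths in a uniform arrangement}\label{sec:paths}

Let $(g_e)_{e\in E}$ be a uniform family of $n\ge r\ge2$ functionals on a space $U$ of dimension $r$. Uniform families are dense among all families of $n$ functionals: the product of all $r\times r$ determinants is a polynomial in the coefficients, and it is not identically zero because it does not vanish for functionals with coefficient vectors $(1,a,\dots,a^{r-1})$, $a=1,\dots,n$.

\begin{lemma}\label{lem:step}
\begin{enumerate}
\item[(a)] The cocircuits are the covectors with exactly $r-1$ zeros. The points of $U$ with such a sign vector form an open ray.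
\item[(b)] Two cocircuits $Z\ne Z'$ are adjacent if and only if $Z,Z'\le W$ for a covector $W$ with $|W^0|=r-2$.
\item[(c)] If $Z,Z'$ are adjacent, then $|Z^0\cap Z'^0|=r-2$, and there is no $e$ with $Z_e=-Z'_e\neq0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\xi\ne0$ have sign vector $Z$. By uniformity $|Z^0|\le r-1$. If $|Z^0|=r-1$, the common kernel of the $g_e$ with $e\in Z^0$ is the line $\mathbb R\xi$, so the only covectors whose zero set contains $Z^0$ are $0,Z,-Z$. Hence $Z$ is minimal and is realized by the positive multiples of $\xi$ only. If $|Z^0|\le r-2$, the kernel contains a plane through $\xi$. Rotate $\xi$ to $-\xi$ in this plane. Every $g_e$ with $e\notin Z^0$ changes sign, and at the first moment when one of them vanishes we have a nonzero covector strictly below $Z$.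

(b) Let $W\ne0$ be a covector and $K_W=\{\xi:\operatorname{sign}\xi\le W\}$. This is a polyhedral cone on which each $g_e$ is nonnegative or nonpositive. It is pointed, since $\xi,-\xi\in K_W$ forces $g_e(\xi)=0$ for all $e$. It lies in the common kernel of the independent functionals $g_e$, $e\in W^0$, and contains a neighborhood, in that kernel, of any point with sign vector $W$; so $\dim K_W=r-|W^0|$. A point of $K_W$ spans an extreme ray if and only if the functionals vanishing there have rank $r-1$, so by (a) the extreme rays correspond bijectively to the cocircuits below $W$. There are exactly two of them if and only if $\dim K_W=2$.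

(c) Two sign vectors below the same $W$ have no opposite signs. Both zero sets have $r-1$ elements and contain $W^0$, which has $r-2$. If they were equal, then $Z'=-Z$ by the proof of (a), and $Z,Z'$ would have opposite signs.
\end{proof}

So along a path $X=Z_0,Z_1,\dots,Z_L=Y$ in the cocircuit graph, in each step exactly one element \emph{enters} the zero set and exactly one element \emph{leaves} it, and the sign of an element never jumps between $+$ and $-$. If $\nu(e)$ is the number of steps in which $e$ enters, then $L=\sum_e\nu(e)$. Call $e$ \emph{forced} if $X_e\neq0$ and $Y_e\ne X_e$, and let $\Phi$ be the set of forced elements. A forced element is nonzero at the start and must be zero at some moment, so $\nu(e)\ge1$.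

\begin{proposition}\label{prop:antipode}
In a uniform arrangement, $\operatorname{dist}(X,-X)=n-r+2$ for every cocircuit $X$.
\end{proposition}

\begin{proof}
All $n-r+1$ elements with $X_e\ne0$ are forced. The element that leaves in the first step belongs to $X^0=(-X)^0$, so it has to enter again. Hence $L\ge n-r+2$. Conversely, choose $r-2$ elements of $X^0$. Their common kernel is a plane, in which the other $n-r+2$ functionals cut out distinct lines by uniformity. The resulting $2(n-r+2)$ rays are cocircuits, and consecutive rays are adjacent by Lemma~\ref{lem:step}(b), with $W$ the sign vector of the open sector between them. Half a turn leads from $X$ to $-X$ in $n-r+2$ steps.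
\end{proof}

For any pair $X,Y$ we have $|\Phi|\le|E\setminus X^0|=n-r+1$. So forced entries alone never account for more than $n-r+1$ steps, and \eqref{eq:conj} predicts that when $|\Phi|=n-r+1$, one further entry always suffices. To prove Theorem~\ref{thm:main} we construct a pair with $|\Phi|=n-r+1$ for which $q$ further entries do not suffice. The next lemma is the handle on such a statement: a path with few further entries keeps almost all signs under control.

\begin{lemma}\label{lem:extra}
Let $X=Z_0,\dots,Z_L=Y$ be a path, and let
\[
S=\{e\notin\Phi:\nu(e)\ge1\}\cup\{e\in\Phi:\nu(e)\ge2\}.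
\]
Then $|S|\le L-|\Phi|$. If $e\notin S$ and at least one of $X_e,Y_e$ is zero, then $(Z_i)_e\in\{X_e,Y_e\}$ for all $i$.
\end{lemma}

\begin{proof}
Each element of $\Phi$ contributes at least $1$ to $L=\sum_e\nu(e)$ and each element of $S$ contributes at least one more unit, so $L\ge|\Phi|+|S|$. Let $e\notin S$. If $X_e=0$, then $e\notin\Phi$ and $e$ never enters. Once it is nonzero it stays nonzero, with constant sign, and this sign is $Y_e$; if $Y_e=0$, it never becomes nonzero. If $X_e\ne0=Y_e$, then $e$ enters exactly once. Before that its sign is $X_e$. After that it stays zero, because otherwise it would have to enter a second time.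
\end{proof}

\section{Spindles}\label{sec:spindle}

The geometric source of additional entries is a polytope with two vertices that are far apart although every facet contains one of them. We describe it in homogeneous form, since it will be a piece of a central arrangement.

\begin{definition}\label{def:spindle}
A \emph{$d$-spindle} consists of finite disjoint sets $\mathcal A,\mathcal B$ of \emph{labels}, each label $f$ being a linear functional on $V=\mathbb R^{d+1}$, a functional $\theta$ on $V$, and points $u,v\in V$ such that, with
\[
C=\{x: f(x)\ge0\text{ for all }f\in\mathcal A\cup\mathcal B\},\qquad P=C\cap\{\theta=1\},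
\]
we have $\theta>0$ on $C\setminus\{0\}$, the points $u,v$ are vertices of $P$, each $f\in\mathcal A$ has $f(u)=0<f(v)$, and each $f\in\mathcal B$ has $f(v)=0<f(u)$. The spindle is \emph{simple} if exactly $d$ labels vanish at each vertex of $P$ other than $u$ and $v$.
\end{definition}

All labels are positive at $u+v$, so $C$ has dimension $d+1$. As $\theta>0$ on $C\setminus\{0\}$, the section $P$ is a $d$-polytope whose faces of dimension $j$ correspond to the faces of $C$ of dimension $j+1$. We record four consequences.
\begin{enumerate}
\item[(F1)] A point of $P$ is a vertex if and only if the labels vanishing there have rank $d$. In particular $\mathcal A$ and $\mathcal B$ have rank $d$, their common kernels are $\mathbb Ru$ and $\mathbb Rv$, and in a simple spindle the $d$ labels vanishing at a vertex other than $u,v$ are independent.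
\item[(F2)] At least $d-1$ labels vanish on each edge of $P$, because those vanishing at its midpoint have rank $d-1$.
\item[(F3)] If $j$ independent labels vanish at a point of $P$, the face of $P$ on which they vanish has dimension at most $d-j$. Indeed, $\theta=1$ at that point, so $\theta$ is not in their span.
\item[(F4)] Let $\varphi_A=\sum_{f\in\mathcal A}f$ and $\varphi_B=\sum_{f\in\mathcal B}f$. On $P$ we have $\varphi_A\ge0$ with equality only at $u$, and $\varphi_B\ge0$ with equality only at $v$. Indeed, if $\varphi_A(x)=0$, all $f\in\mathcal A$ vanish at $x$, so $x\in\mathbb Ru$, and $\theta(x)=\theta(u)$.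
\end{enumerate}
We write $\operatorname{dist}_P$ for the distance in the graph of vertices and edges of $P$. Simplicity will be used only through the next lemma.

\begin{lemma}\label{lem:simple}
Consider a simple $d$-spindle with $d\ge2$.
\begin{enumerate}
\item[(a)] At a point $x\in P\setminus\{u,v\}$ at most $d$ labels vanish. If $d$ labels vanish, then $x$ is a vertex, and these labels meet both $\mathcal A$ and $\mathcal B$.
\item[(b)] If at least $d-1$ labels vanish at both of two vertices $x\ne x'$ of $P$, then $x$ and $x'$ are adjacent.
\end{enumerate}
\end{lemma}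

\begin{proof}
(a) Suppose that at least $d$ labels vanish at $x$. They vanish on the face $G$ that contains $x$ in its relative interior. If all vertices of $G$ were in $\{u,v\}$, both would occur since $x\neq u,v$, but no label vanishes at both $u$ and $v$. So $G$ has a vertex $x'\ne u,v$. Exactly $d$ labels vanish at $x'$, they are independent, and they include those vanishing at $x$. So the same $d$ independent labels vanish at $x$ and $x'$, and $x=x'$ by (F3). If all of them were in $\mathcal A$, they would also vanish at $u$, and (F3) would give $x=u$. If all were in $\mathcal B$, it would give $x=v$.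

(b) Since $d-1\ge1$ and no label vanishes at both $u$ and $v$, one of $x,x'$ is not in $\{u,v\}$, and the labels vanishing there are independent. So $d-1$ independent labels vanish at both points, and by (F3) both lie in a face of dimension at most $1$.
\end{proof}

\begin{lemma}\label{lem:polar}
A $d$-prismatoid with $N$ vertices and width $w$ yields a $d$-spindle with $N$ labels and $\operatorname{dist}_P(u,v)=w$.
\end{lemma}

\begin{proof}
Put the origin in the interior of the prismatoid $Q\subset\mathbb R^d$. Write points of $V$ as $(z_0,z)$, let $\theta=z_0$, and for each vertex $p$ of $Q$ let $f_p(z_0,z)=z_0-\langle p,z\rangle$. If all $f_p(z_0,z)\ge0$ and $z_0\le0$, then $\langle p,z\rangle\le0$ for all vertices $p$. This forces $z=0$ because $0$ is interior to $Q$, and then $z_0=0$. So $\theta>0$ on $C\setminus\{0\}$, and $P=\{1\}\times Q^\circ$, where $Q^\circ=\{z:\langle p,z\rangle\le1\text{ for all }p\in Q\}$ is the polar polytope. Under polarity, facets of $Q$ correspond to vertices of $Q^\circ$, ridges to edges, and $f_p$ vanishes at the vertex dual to a facet exactly when $p$ lies in that facet. Let $u,v$ be dual to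 $Q^+,Q^-$, and let $\mathcal A,\mathcal B$ consist of the $f_p$ with $p\in Q^+$, respectively $p\in Q^-$. The parallel facets are disjoint and contain all vertices, so this is a spindle, and the graph of $P$ is the dual graph of $Q$.
\end{proof}

To make the spindle simple we perturb the labels, but the labels in $\mathcal A$ must keep vanishing at $u$ and those in $\mathcal B$ at $v$. Adding multiples of $\varphi_A$ and $\varphi_B$ respects this constraint, and by (F4) it has an effect at every other point of $P$. The two perturbations could cancel each other in a linear dependency that involves both $\mathcal A$ and $\mathcal B$, so we give them different orders of magnitude.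

\begin{lemma}\label{lem:perturb}
Let $d\ge2$. For every $d$-spindle there is a simple $d$-spindle with the same number of labels in which the distance from $u$ to $v$ is at least as large.
\end{lemma}

\begin{proof}
A \emph{circuit} is a linear dependency $\sum\lambda_ff=0$ among the labels with minimal nonempty support; up to scaling there are finitely many. Choose reals $\zeta_f$ such that for every circuit $\lambda$ the number $a(\lambda)=\sum_{f\in\mathcal A}\lambda_f\zeta_f$ is nonzero if $\lambda|_{\mathcal A}\ne0$, and $b(\lambda)=\sum_{f\in\mathcal B}\lambda_f\zeta_f$ is nonzero if $\lambda|_{\mathcal B}\ne0$. This excludes finitely many hyperplanes. For $m\ge1$ let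
\[
f^m=f+m^{-1}\zeta_f\varphi_A\quad(f\in\mathcal A),\qquad f^m=f+m^{-2}\zeta_f\varphi_B\quad(f\in\mathcal B),
\]
and let $C_m,P_m$ be the cone and the section defined by the $f^m$ and $\theta$.

\emph{For large $m$ this is a spindle with the same $u,v,\theta$.} For $f\in\mathcal A$ we have $f^m(u)=0$ and $f^m(v)\to f(v)>0$; for $f\in\mathcal B$ we have $f^m(v)=0$ and $f^m(u)\to f(u)>0$. Let $2\delta>0$ be the minimum of $\theta$ on the unit vectors of $C$. For large $m$ we have $\theta\ge\delta$ on the unit vectors of $C_m$, for otherwise a limit of counterexamples would be a unit vector of $C$ with $\theta\le\delta$. Hence $\theta>0$ on $C_m\setminus\{0\}$, the $P_m$ lie in the ball of radius $1/\delta$, and every limit of points $x_m\in P_m$ lies in $P$. The $f^m$ with $f\in\mathcal A$ have rank at most $d$ since they vanish at $u$, and at least $d$ since a nonzero $d\times d$ minor stays nonzero. So $u$ is a vertex of $P_m$, and so is $v$ by the same argument for $\mathcal B$.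

\emph{Claim.} For all large $m$, if $x\ne u,v$ is a vertex of $P_m$ and $T=\{f:f^m(x)=0\}$, then $|T|=d$, the unperturbed functionals $f\in T$ are independent, and they vanish at a vertex $x_T\ne u,v$ of $P$.

The conclusion depends only on the set $T$, and there are finitely many sets. So it suffices to prove it for a set $T$ that occurs for infinitely many $m$, at vertices $x_m\ne u,v$ of $P_m$, and we may assume $x_m\to x\in P$. All $f\in T$ vanish at $x$. If $T\subseteq\mathcal A$, then the $f^m$ with $f\in T$ have rank $d$ and vanish at $u$, so $x_m=u$, which is excluded. Hence $T$ meets $\mathcal B$, and so $x\ne u$. In the same way $T$ meets $\mathcal A$ and $x\ne v$. Suppose that $T$ contains the support of a circuit $\lambda$. Then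
\[
0=\sum\lambda_ff^m(x_m)=m^{-1}a(\lambda)\,\varphi_A(x_m)+m^{-2}b(\lambda)\,\varphi_B(x_m).
\]
If $\lambda|_{\mathcal A}\ne0$, multiply by $m$ and let $m\to\infty$: this gives $\varphi_A(x)=0$, so $x=u$, a contradiction. Otherwise $a(\lambda)=0\neq b(\lambda)$, so $\varphi_B(x_m)=0$, hence $\varphi_B(x)=0$ and $x=v$, again a contradiction. So the $f\in T$ are independent, and they vanish at $x\ne0$, whence $|T|\le d$. Also $|T|\ge d$ because $x_m$ is a vertex of $P_m$. By (F1) and (F3), $x$ is a vertex of $P$ determined by $T$. This proves the claim, and in particular the spindle $P_m$ is simple.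

\emph{Distance.} Fix a large $m$. Let $\pi(u)=u$, $\pi(v)=v$, and $\pi(x)=x_T$ for the other vertices of $P_m$. In all cases $f^m(x)=0$ implies $f(\pi(x))=0$. Let $x,x'$ be adjacent in $P_m$. By (F2) at least $d-1\ge1$ labels vanish at both, so $\{x,x'\}\ne\{u,v\}$; say $x\ne u,v$. The unperturbed functionals of the common labels are independent by the claim for $x$, and they vanish at $\pi(x)$ and $\pi(x')$. By (F3), $\pi(x)$ and $\pi(x')$ are equal or adjacent in $P$. So $\pi$ maps paths to walks that are no longer, and $\operatorname{dist}_{P_m}(u,v)\ge\operatorname{dist}_P(u,v)$.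
\end{proof}

\section{The lift, shown on a square}\label{sec:square}

Let a simple $d$-spindle have $N_A=|\mathcal A|\ge d$ and $N_B=|\mathcal B|\ge d$ labels on the two sides, $N=N_A+N_B$, and $\operatorname{dist}_P(u,v)\ge w$. Its labels already form an arrangement, of rank $d+1$, but there the bound \eqref{eq:conj} is $N-d+1$, and a distance of order $\sqrt N$ does not compete with it. We need a pair of cocircuits for which all $n-r+1$ nonzero elements of the first are forced. We therefore raise the rank until all labels of $\mathcal A$ fit into the zero set of one cocircuit and all labels of $\mathcal B$ into the zero set of another.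

Add coordinates $s\in\mathbb R^{k+1}$ and $t\in\mathbb R^{l+1}$ subject to $\sum s_a=\varphi_A(x)$ and $\sum t_b=\varphi_B(x)$, and add the coordinates $s_a,t_b$ as new labels. The region where all labels are nonnegative and $\theta(x)=1$ is a polytope of dimension $d+k+l$. Its fiber over $x\in P$ is the product of a $k$-simplex of size $\varphi_A(x)$ and an $l$-simplex of size $\varphi_B(x)$. Over $u$ the first simplex collapses, and all $N_A+k+1$ labels of $\mathcal A\cup\{s_a\}$ vanish on the whole fiber, an $l$-simplex. Now tilt the labels of $\mathcal A$ by small terms $\varepsilon\ell(t)$ that vanish at the center of that simplex. If $N_A+k+1=d+k+l$, that is, $l=N_A+1-d$, the tilted labels can be made independent, and they cut out the center as a vertex $\tilde u$ with the minimal number of vanishing labels. The same is done over $v$, with $k=N_B+1-d$.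

\begin{example}\label{ex:square}
Let $d=2$, $\theta=x_0$, $\mathcal A=\{x_1,x_2\}$, $\mathcal B=\{x_0-x_1,x_0-x_2\}$. We set $x_0=1$, so $P$ is the unit square with $u=(0,0)$, $v=(1,1)$ and $w=2$. Here $k=l=1$, $s_0+s_1=x_1+x_2$ and $t_0+t_1=2-x_1-x_2$. For $0<\varepsilon<\frac12$ the eight labels are $s_0,s_1,t_0,t_1$ and
\[
a_1=x_1,\quad a_2=x_2+\varepsilon(t_0-t_1),\quad b_1=1-x_1,\quad b_2=1-x_2+\varepsilon(s_0-s_1).
\]
With $\lambda=1/(1-\varepsilon)$, consider the following five points.
\begin{center}
\begin{tabular}{c|c|c|c|c|c}
$i$ & $(x_1,x_2)$ & $(s_0,s_1)$ & $(t_0,t_1)$ & zero set & $\lim_{\varepsilon\to0}(x_1,x_2)$\\ \hline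
$0$ & $(0,0)$ & $(0,0)$ & $(1,1)$ & $a_1,a_2,s_0,s_1$ & $u$\\
$1$ & $(0,0)$ & $(0,0)$ & $(2,0)$ & $a_1,s_0,s_1,t_1$ & $u$\\
$2$ & $(0,\lambda)$ & $(\lambda,0)$ & $(2-\lambda,0)$ & $a_1,s_1,t_1,b_2$ & $(0,1)$\\
$3$ & $(1-2\varepsilon,1+2\varepsilon)$ & $(2,0)$ & $(0,0)$ & $s_1,t_0,t_1,b_2$ & $v$\\
$4$ & $(1,1)$ & $(1,1)$ & $(0,0)$ & $t_0,t_1,b_1,b_2$ & $v$
\end{tabular}
\end{center}
At each point the labels outside the zero set are positive, and the three labels common to consecutive rows cut out a line. So this is an edge path of the lifted $4$-polytope from $\tilde u$ (row $0$) to $\tilde v$ (row $4$). The last column is a walk from $u$ to $v$ in the graph of the square, with pauses. Row $2$ is the only one over a vertex other than $u,v$. Its zero set consists of $d=2$ tilted base labels, one from each side, $k=1$ coordinate $s_a$, and $l=1$ coordinate $t_b$. The two elements $t_1,b_2$ were not zero in row $0$, so two steps came before row $2$. The two elements $a_1,s_1$ are not zero in row $4$, so two steps come after it.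
\end{example}

The pattern of row $2$ is the general one: a vertex of the lifted polytope over a vertex of $P$ other than $u,v$ sits at a vertex of each simplex. It costs $l+1$ steps to get from $\tilde u$ to the first such vertex, $k+1$ steps to get from the last one to $\tilde v$, and $w-2$ steps in between. The total is
\[
(l+1)+(w-2)+(k+1)=(d+k+l)+(w-d).
\]
The number of forced elements is $d+k+l$, so the excess $w-d$ of the spindle survives the lift. For the square the excess is $0$; Theorem~\ref{thm:msw} provides spindles for which it is as large as we like.

This count concerns paths that stay in the region where all labels are nonnegative. A path in the cocircuit graph may leave that region. By Lemma~\ref{lem:extra}, a path with at most $q$ additional entries does so in at most $q$ labels, and there are two ways in which this destroys the projection to $P$.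

First, a base label may become negative, and then $x$ leaves $P$. The remedy is to take $q+1$ nearly equal copies of each base label, so that one copy always stays nonnegative.

Second, a coordinate $s_a$ may become negative. Then $s$ is no longer confined to a simplex, and the tilt $\varepsilon\ell(s)$ need not be small. In Example~\ref{ex:square}, the point $x=(0,2)$, $s=(1+\frac1{2\varepsilon},1-\frac1{2\varepsilon})$, $t=(0,0)$ has zero set $\{a_1,b_2,t_0,t_1\}$ and only $s_1$ is negative, but $x$ stays far from the square as $\varepsilon\to0$. The remedy is to add \emph{barrier} labels $\varphi_A(x)+\beta\Lambda(s)$ with $\varepsilon\ll\beta\ll1$, which confine $s$ to size $O(1/\beta)$, where the tilt is $O(\varepsilon/\beta)$. Such a label vanishes at $\tilde u$, so it joins the side of $\mathcal A$, and each label on that side raises $l$ by one. The barriers for $t$ raise $k$ in the same way. If we used one barrier for each coordinate, we would need $l\ge N_A+1-d+(k+1)\ge k+2$ and also $k\ge l+2$, which is impossible. The number of barriers must not grow with the dimension of the simplex, and the next section shows that it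 need not.

\section{Barrier functionals}\label{sec:barrier}

Fix $q\ge1$, and let $M=4q(q+1)$, $M'=2q(q+1)$, and $\mathbb R^{k+1}_0=\{z\in\mathbb R^{k+1}:\sum_{a=0}^kz_a=0\}$. Property (B) below says that the barriers and the coordinates together confine $z$, even after any $q$ of the inequalities are dropped. Property (G) says that coordinates and barriers together never produce more zeros than the $k$ that occur at a vertex of a $k$-simplex. Part (b) is a version for coordinates that will be zero at both ends of the path.

\begin{lemma}\label{lem:barrier}
\begin{enumerate}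
\item[(a)] For $k\ge1$ there are linear functionals $\Lambda_1,\dots,\Lambda_M$ on $\mathbb R^{k+1}_0$ such that:
\begin{enumerate}
\item[(B)] if $|J|+|K|\le q$, $z\in\mathbb R^{k+1}_0$, $z_a\ge0$ for $a\notin J$, and $\Lambda_c(z)\ge0$ for $c\notin K$, then $z=0$;
\item[(G)] if $0\ne z\in\mathbb R^{k+1}_0$, then $\#\{a:z_a=0\}+\#\{c:\Lambda_c(z)=-1\}\le k$.
\end{enumerate}
\item[(b)] For $\gamma\ge0$ there are linear functionals $\Lambda_1,\dots,\Lambda_{M'}$ on $\mathbb R^\gamma$ such that:
\begin{enumerate}
\item[(B$'$)] if $|J|+|K|\le q$, $z_a=0$ for $a\notin J$, and $\Lambda_c(z)\ge0$ for $c\notin K$, then $z=0$;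
\item[(G$'$)] if $z\ne0$, then $\#\{a:z_a=0\}+\#\{c:\Lambda_c(z)=-1\}\le\gamma$.
\end{enumerate}
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\mu_j(z)=\sum_a a^jz_a$ be the moments of $z$ (with $0^0=1$), so $\mu_0=0$ on $\mathbb R^{k+1}_0$. Start with the functionals $\mu_j$ and $-\mu_j$ for $1\le j\le2q$, each taken $q+1$ times; these are $4q(q+1)=M$ functionals. Let $z$ satisfy the hypothesis of (B). As $|K|\le q$, one copy of each $\mu_j$ and one of each $-\mu_j$ lies outside $K$, so $\mu_j(z)=0$ for $0\le j\le2q$. The polynomial $p(\alpha)=\prod_{a'\in J}(\alpha-a')^2$ has degree at most $2q$, hence $\sum_ap(a)z_a=0$. The terms with $a\in J$ vanish, and for $a\notin J$ we have $p(a)>0$ and $z_a\ge0$. So $z$ is supported on $J$. The equations $\mu_j(z)=0$ for $0\le j<|J|$ form an invertible Vandermonde system, and $z=0$.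

Property (B) survives all sufficiently small perturbations of the $M$ functionals. Otherwise there would be perturbations tending to $0$ and unit vectors violating (B) for one fixed pair $(J,K)$, and a limit of these vectors would violate (B) for the initial functionals.

It remains to show that (G) holds for a dense set of $M$-tuples. Let $z\ne0$ violate (G), and let $I=\{a:z_a=0\}$. A nonzero vector of coordinate sum $0$ has at least two nonzero coordinates, so $|I|\le k-1$, and $H_I=\{z'\in\mathbb R^{k+1}_0:z'_a=0\text{ for }a\in I\}$ has dimension $\delta=k-|I|\ge1$. At least $\delta+1$ of the equations $\Lambda_c(z)=-1$ hold. For $\delta+1$ such indices $c$, the square matrix with rows $(\Lambda_c|_{H_I},1)$, written in a basis of $H_I$, has the nonzero vector $(z,1)$ in its kernel, so its determinant vanishes. This determinant is a polynomial in the $\Lambda_c$, and it equals $\pm1$ when one restriction is $0$ and the others form the dual basis of $H_I^*$. So (G) holds whenever finitely many nonzero polynomials, one for each $I$ and each set of $\delta+1$ indices, do not vanish. Such tuples are dense, and we choose one close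 enough to the initial tuple to keep (B).

(b) For $\gamma=0$ take all $\Lambda_c=0$; there is no $z\neq0$. For $\gamma\ge1$ start with $\pm\sum_{a=1}^\gamma a^jz_a$ for $0\le j\le q-1$, each taken $q+1$ times; these are $2q(q+1)=M'$ functionals. Under the hypothesis of (B$'$) all these moments vanish and $z$ is supported on $J$ with $|J|\le q$, so $z=0$ by the Vandermonde system. The limit argument shows that (B$'$) survives small perturbations. If $z\ne0$ violates (G$'$) and $I$ is its set of zero coordinates, then the subspace $\{z'_a=0\text{ for }a\in I\}$ of $\mathbb R^\gamma$ has dimension $\delta=\gamma-|I|\ge1$ and at least $\delta+1$ equations $\Lambda_c(z)=-1$ hold, so the determinant argument applies unchanged.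
\end{proof}

The functionals of part (a) are extended to $\mathbb R^{k+1}$ by requiring that they vanish at $\mathbf 1=(1,\dots,1)$.

\section{The arrangement}\label{sec:arr}

Let $q,d,N,w,D,r,n$ be as in Theorem~\ref{thm:main}. By Lemmas~\ref{lem:polar} and \ref{lem:perturb} there is a simple $d$-spindle with $N=N_A+N_B$ labels and $\operatorname{dist}_P(u,v)\ge w$. Put
\[
k=(q+1)N_B+M+1-d,\qquad l=(q+1)N_A+M+M'+1-d .
\]
Both numbers are at least $1$ because $N_A,N_B\ge d$, and since $2M+M'=10q(q+1)$,
\[
d+k+l=(q+1)N+2M+M'+2-d=D .
\]
The lift of Section~\ref{sec:square} has rank $D+1$ and $2D$ labels. To reach the given $r$ and $n$, put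
\[
\gamma=r-1-D\ge0,\qquad \eta=n-r+1-D\ge0,\qquad\text{so that } n=2D+\gamma+\eta .
\]
We add $\gamma$ coordinates $y_a$, which raise $r$ and $n$ together, and $\eta$ labels $h_a$, which raise $n$ alone and will be forced. For the bare disproof of \eqref{eq:conj} the reader may take $q=1$ and $\gamma=\eta=0$. Let
\[
U=\Bigl\{\xi=(x,s,t,y)\in V\times\mathbb R^{k+1}\times\mathbb R^{l+1}\times\mathbb R^\gamma:\ \sum_as_a=\varphi_A(x),\ \sum_bt_b=\varphi_B(x)\Bigr\},
\]
a space of dimension $(d+1)+k+l+\gamma=r$, and let
\[
\tilde u=\Bigl(u,\,0,\,\tfrac{\varphi_B(u)}{l+1}\mathbf 1,\,0\Bigr),\qquad \tilde v=\Bigl(v,\,\tfrac{\varphi_A(v)}{k+1}\mathbf 1,\,0,\,0\Bigr),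
\]
which lie in $U$ since $\varphi_A(u)=0=\varphi_B(v)$. Let $\Lambda^s_c$ on $\mathbb R^{k+1}$ and $\Lambda^t_c$ on $\mathbb R^{l+1}$ be given by Lemma~\ref{lem:barrier}(a), and $\Lambda^y_c$ on $\mathbb R^\gamma$ by Lemma~\ref{lem:barrier}(b).

The ground set is $E=A\sqcup B\sqcup\Gamma\sqcup H$. For each integer $m\ge1$, the functional $g^m_e$ on $U$ of an element $e\in E$ is given in the table. The \emph{tilts} $\ell_e$ are functionals that vanish at $\mathbf 1$ and do not depend on $m$; they are chosen below.
\begin{center}
\begin{tabular}{c|l|l|c|c}
set & element $e$ & $g_e^m(x,s,t,y)$ & $\tilde u$ & $\tilde v$\\ \hline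
$A$ & $s_a$, $0\le a\le k$ & $s_a$ & $0$ & $+$\\
 & $(f,j)$, $f\in\mathcal A$, $0\le j\le q$ & $f(x)+jm^{-1}\varphi_A(x)+m^{-4}\ell_e(t)$ & $0$ & $+$\\
 & $\sigma_c$, $1\le c\le M$ & $\varphi_A(x)+m^{-2}\Lambda^s_c(s)+m^{-4}\ell_e(t)$ & $0$ & $+$\\
 & $\rho_c$, $1\le c\le M'$ & $\varphi_A(x)+m^{-2}\Lambda^y_c(y)+m^{-4}\ell_e(t)$ & $0$ & $+$\\ \hline
$B$ & $t_b$, $0\le b\le l$ & $t_b$ & $+$ & $0$\\
 & $(f,j)$, $f\in\mathcal B$, $0\le j\le q$ & $f(x)+jm^{-1}\varphi_B(x)+m^{-4}\ell_e(s)$ & $+$ & $0$\\
 & $\tau_c$, $1\le c\le M$ & $\varphi_B(x)+m^{-2}\Lambda^t_c(t)+m^{-4}\ell_e(s)$ & $+$ & $0$\\ \hline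
$\Gamma$ & $y_a$, $1\le a\le\gamma$ & $y_a$ & $0$ & $0$\\ \hline
$H$ & $h_a$, $1\le a\le\eta$ & $\varphi_A(x)-m^{-1}\varphi_B(x)$ & $-$ & $+$
\end{tabular}
\end{center}
The last two columns give the signs of $g^m_e$ at $\tilde u$ and $\tilde v$. At these points all terms $\ell_e$ and $\Lambda_c$ vanish, since $s$ and $t$ are multiples of $\mathbf 1$ and $y=0$, so the signs follow from Definition~\ref{def:spindle} and (F4). Let $X,Y\in\{+,-,0\}^E$ be the sign vectors in these two columns.

The tilted elements of $A$ form the set $F_A=A\setminus\{s_a\}$ of size $(q+1)N_A+M+M'=d+l-1$, and those of $B$ form $F_B=B\setminus\{t_b\}$ of size $(q+1)N_B+M=d+k-1$. Hence $|A|=|B|=d+k+l=D$ and $|E|=2D+\gamma+\eta=n$. The zero sets $X^0=A\cup\Gamma$ and $Y^0=B\cup\Gamma$ have $D+\gamma=r-1$ elements, and the forced set of the pair $X,Y$ is $\Phi=B\cup H$, of size $D+\eta=n-r+1$.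

The scales play the following roles. The barriers confine $(s,t,y)$ to size $O(m^2|x|)$, so the tilts contribute $O(m^{-2}|x|)$. This is negligible against the spacing $m^{-1}$ of the copies $(f,j)$, so two copies of one label cannot vanish together away from $u$ and $v$. The spacing itself tends to $0$, so all copies of $f$ tend to $f$. The labels $\rho_c$ are needed because without them, for $\gamma\ge1$, the vector $(0,0,0,e_1)$ would be a zero of every functional except $y_1$, and a path passing near it would have no projection to $P$. The hyperplane of $h_a$ separates $u$ from any given other point of $P$ once $m$ is large, so $h_a$ must enter while the path is still over $u$.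

\emph{Choice of the tilts.} The span of $\mathcal A$ has dimension $d$ and contains $\varphi_A\ne0$. Choose $f_1,\dots,f_{d-1}\in\mathcal A$ that form a basis of it together with $\varphi_A$. Put $\ell_e=0$ for $e=(f_i,0)$, and let the tilts of the other $l$ elements of $F_A$ be a basis of the $l$-dimensional space of functionals on $\mathbb R^{l+1}$ that vanish at $\mathbf 1$. Choose the tilts for $F_B$ in the same way, with $\mathcal B,\varphi_B,k$ in place of $\mathcal A,\varphi_A,l$.

\begin{lemma}\label{lem:kernel}
For every $m$, the common kernel of the $g^m_e$ with $e\in A\cup\Gamma$ is $\mathbb R\tilde u$, and that of the $g^m_e$ with $e\in B\cup\Gamma$ is $\mathbb R\tilde v$.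
\end{lemma}

\begin{proof}
Let $(x,s,t,y)$ be in the first kernel. Then $s=0$ and $y=0$, so $\varphi_A(x)=\sum s_a=0$. The elements $(f_i,0)$ give $f_i(x)=0$. So the whole span of $\mathcal A$ vanishes at $x$, and $x=\lambda u$ for some $\lambda$. For the other $l$ elements of $F_A$ all terms except the tilt now vanish, so $\ell_e(t)=0$, and $t$ is a multiple of $\mathbf 1$ with coordinate sum $\lambda\varphi_B(u)$. Thus the point is $\lambda\tilde u$. In the second kernel $t=0$, $y=0$ and $\varphi_B(x)=0$; the $d-1$ untilted elements of $F_B$ give $x=\lambda v$, the other $k$ force $s$ to be a multiple of $\mathbf 1$, and the point is $\lambda\tilde v$.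
\end{proof}

The family $(g^m_e)$ is not uniform; for example, the $h_a$ coincide. For each $m$ choose a sequence of uniform families $(g^{m,\mu}_e)_{e\in E}$ that converges to $(g^m_e)$ as $\mu\to\infty$, and let $\mathcal M_{m,\mu}$ be the corresponding realizable uniform oriented matroid of rank $r$ on $n$ elements. For fixed $m$ and large $\mu$, the sign vectors $X$ and $Y$ are cocircuits of $\mathcal M_{m,\mu}$. Indeed, the kernel of the $g^{m,\mu}_e$ with $e\in A\cup\Gamma$ is a line. Let $\xi^\mu$ be a unit vector on it with $\langle\xi^\mu,\tilde u\rangle\ge0$. By Lemma~\ref{lem:kernel} every limit point of $(\xi^\mu)$ equals $\tilde u/|\tilde u|$, so for large $\mu$ the signs of $\xi^\mu$ on $B\cup H$ are those of $\tilde u$. The argument for $Y$ uses $B\cup\Gamma$ and $\tilde v$. We discard the finitely many $\mu$ for which this fails. Since $n-r+2+q=D+\eta+q+1$, Theorem~\ref{thm:main} follows from the next statement.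

\begin{proposition}\label{prop:dist}
For some $m$ and $\mu$ we have $\operatorname{dist}(X,Y)\ge D+\eta+q+1$ in $\mathcal M_{m,\mu}$.
\end{proposition}

\section{Short paths project to walks on the spindle}\label{sec:proof}

Suppose that Proposition~\ref{prop:dist} fails. Then every $\mathcal M_{m,\mu}$ has a path from $X$ to $Y$ of length at most $D+\eta+q$. We remove the perturbation by letting $\mu\to\infty$, then let $m\to\infty$, and count zeros in the limit.

\subsection*{One path for infinitely many arrangements}
A path is a sequence of sign vectors of bounded length, so there are finitely many possibilities. For each $m$ some sequence occurs for infinitely many $\mu$, and some sequence has this property for infinitely many $m$. Fix such a sequence $X=Z_0,\dots,Z_L=Y$, let $T_i=Z_i^0$, let $S$ be as in Lemma~\ref{lem:extra}, and let $m$ range over this infinite set from now on. By Lemmas~\ref{lem:step} and \ref{lem:extra},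
\begin{equation}\label{eq:comb}
|T_i|=d+k+l+\gamma,\qquad |T_i\setminus T_{i+1}|=|T_{i+1}\setminus T_i|=1,\qquad |S|\le L-(D+\eta)\le q,
\end{equation}
and $(Z_i)_e\in\{0,+\}$ for $e\in(A\cup B)\setminus S$, while $(Z_i)_e=0$ for $e\in\Gamma\setminus S$.

For fixed $m$, realize $Z_i$ in $\mathcal M_{m,\mu}$ by a unit vector of $U$ and let $\mu\to\infty$ along a subsequence on which these vectors converge, for all $i$, to unit vectors $\xi_i^m$. Strict inequalities become weak ones, so for the unperturbed functionals
\begin{equation}\label{eq:weak}
g^m_e(\xi^m_i)\ \text{ is }\ =0,\ \ge0,\ \le0\quad\text{ if }(Z_i)_e\text{ is }0,\ +,\ -\text{, respectively.}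
\end{equation}
In particular:
\begin{equation}\label{eq:ineq}
g^m_e(\xi_i^m)=0\ \text{ for } e\in T_i\cup(\Gamma\setminus S),\qquad g^m_e(\xi^m_i)\ge0\ \text{ for } e\in(A\cup B)\setminus S .
\end{equation}
By Lemma~\ref{lem:kernel}, $\xi^m_0$ is a nonzero multiple of $\tilde u$, and a positive one since \eqref{eq:weak} gives $t_0\ge0$ there. In the same way $\xi^m_L$ is a positive multiple of $\tilde v$. Conditions \eqref{eq:weak} and \eqref{eq:ineq} are invariant under positive rescaling. We write $\xi^m_i=(x,s,t,y)$ and suppress $i$ and $m$ when no confusion arises.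

\subsection*{Confinement and limits}

\begin{lemma}\label{lem:confine}
There is a constant $c$ such that $|s|+|t|+|y|\le c\,m^2|x|$ for all $i$ and all large $m$. In particular $x\ne0$.
\end{lemma}

\begin{proof}
Otherwise, for some $i$ and along a subsequence, after rescaling to $|s|+|t|+|y|=1$ we have $m^2|x|\to0$ and $(s,t,y)\to(s',t',y')\ne0$. Since $x\to0$, the equations of $U$ give $s'\in\mathbb R^{k+1}_0$ and $t'\in\mathbb R^{l+1}_0$. By \eqref{eq:ineq}, $s'_a\ge0$ if $s_a\notin S$, $t'_b\ge0$ if $t_b\notin S$, and $y'_a=0$ if $y_a\notin S$. For $e=\sigma_c\notin S$, multiplying the inequality by $m^2$ gives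
\[
m^2\varphi_A(x)+\Lambda^s_c(s)+m^{-2}\ell_e(t)\ge0 ,
\]
and in the limit $\Lambda^s_c(s')\ge0$. The same multiplication gives $\Lambda^t_c(t')\ge0$ for $\tau_c\notin S$ and $\Lambda^y_c(y')\ge0$ for $\rho_c\notin S$. As $|S|\le q$, property (B) gives $s'=0$ and $t'=0$, and (B$'$) gives $y'=0$, a contradiction. Finally, $x=0$ would imply $\xi_i^m=0$.
\end{proof}

Rescale so that $|x|=1$, and pass to a subsequence with $x\to x'$. By Lemma~\ref{lem:confine}, all tilt terms $m^{-4}\ell_e(s)$ and $m^{-4}\ell_e(t)$ are $O(m^{-2})$. For each $f\in\mathcal A\cup\mathcal B$, one of the $q+1$ copies $(f,j)$ is not in $S$, and the limit of its inequality in \eqref{eq:ineq} is $f(x')\ge0$. So $x'\in C\setminus\{0\}$ and $\theta(x')>0$. We may therefore rescale once more, by positive factors bounded above and below, so that $\theta(x)=1$ for large $m$. The vectors $x$, $m^{-2}s$, $m^{-2}t$, $m^{-2}y$ are bounded, and after passing to a subsequence we have, for every $i$,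
\[
x\to\hat x_i\in P,\qquad m^{-2}s\to\hat s,\qquad m^{-2}t\to\hat t,\qquad m^{-2}y\to\hat y .
\]
The coordinate sums $m^{-2}\varphi_A(x)$ and $m^{-2}\varphi_B(x)$ tend to $0$, so $\hat s\in\mathbb R^{k+1}_0$ and $\hat t\in\mathbb R^{l+1}_0$. Since $\xi^m_0=\tilde u$ and $\xi_L^m=\tilde v$ after the rescaling, $\hat x_0=u$ and $\hat x_L=v$.

\subsection*{Counting zeros block by block}
We do not yet know that the points $\hat x_i$ are vertices of $P$. This will follow from a count. Partition $E$ a second time, according to the variable that an element controls:
\[
E_x=\{(f,j)\},\quad E_s=\{s_a\}\cup\{\sigma_c\},\quad E_t=\{t_b\}\cup\{\tau_c\},\quad E_y=\Gamma\cup\{\rho_c\},\quad H .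
\]
Let $E_x^A$ and $E_x^B$ be the sets of copies of labels in $\mathcal A$ and in $\mathcal B$. Then $A\cup\Gamma=E^A_x\cup E_s\cup E_y$, $E_s\subseteq A$, and $B=E_x^B\cup E_t$. Away from $u$ and $v$ the blocks can hold at most $d,k,l,\gamma,0$ zeros, and these numbers add up to exactly $|T_i|$.

\begin{lemma}\label{lem:blocks}
Let $T=T_i$ and $\hat x=\hat x_i$.
\begin{enumerate}
\item[(a)] If $(f,j)\in T$, then $f(\hat x)=0$. If $\hat x\ne u,v$, then $T$ contains at most one copy of each $f$.
\item[(b)] If $\hat x\ne u$, then $|T\cap E_s|\le k$, $|T\cap E_y|\le\gamma$, and $(Z_i)_h=+$ for all $h\in H$.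
\item[(c)] If $\hat x\ne v$, then $|T\cap E_t|\le l$.
\item[(d)] If $\hat x\ne u,v$, then $\hat x$ is a vertex of $P$, the set $T\cap E_x$ consists of copies of $d$ distinct labels and meets both $E_x^A$ and $E_x^B$, and $|T\cap E_s|=k$, $|T\cap E_t|=l$.
\item[(e)] If $\hat x=u$, then $|T\cap B|\le l$. If $\hat x=v$, then $|T\cap B|\ge d+l$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first claim is the limit of the equation $g^m_{(f,j)}(\xi^m_i)=0$. If $(f,j),(f,j')\in T$ with $j\ne j'$ and $f\in\mathcal A$, subtracting the two equations gives $(j-j')m^{-1}\varphi_A(x)=O(m^{-2})$. So $\varphi_A(\hat x)=0$ and $\hat x=u$ by (F4). For $f\in\mathcal B$ we get $\varphi_B(\hat x)=0$ and $\hat x=v$.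

(b) Here $\varphi_A(\hat x)>0$. Put $z=\hat s/\varphi_A(\hat x)\in\mathbb R^{k+1}_0$. If $\sigma_c\in T$, the limit of its equation is $\varphi_A(\hat x)+\Lambda_c^s(\hat s)=0$, that is, $\Lambda^s_c(z)=-1$. If $s_a\in T$, then $z_a=0$. For $z\ne0$, property (G) gives $|T\cap E_s|\le k$. For $z=0$ no $\sigma_c$ lies in $T$, and not all $k+1$ elements $s_a$ lie in $T$, because $s=0$ would give $\varphi_A(x)=0$ for all $m$ and hence $\varphi_A(\hat x)=0$. Next put $z=\hat y/\varphi_A(\hat x)$. Then $\Lambda^y_c(z)=-1$ if $\rho_c\in T$, and $z_a=0$ if $y_a\in T$. For $z\neq0$ use (G$'$). For $z=0$ no $\rho_c$ lies in $T$, and $|\Gamma|=\gamma$. Finally $g^m_h(\xi_i^m)=\varphi_A(x)-m^{-1}\varphi_B(x)\to\varphi_A(\hat x)>0$, which by \eqref{eq:weak} excludes the signs $0$ and $-$.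

(c) Here $\varphi_B(\hat x)>0$. Put $z=\hat t/\varphi_B(\hat x)\in\mathbb R^{l+1}_0$, so $\Lambda^t_c(z)=-1$ if $\tau_c\in T$, and $z_b=0$ if $t_b\in T$. For $z\ne0$ use (G). For $z=0$ no $\tau_c$ lies in $T$, and not all $t_b$ do, because $t=0$ would give $\varphi_B(\hat x)=0$.

(d) By (a) the elements of $T\cap E_x$ are copies of distinct labels vanishing at $\hat x$, so $|T\cap E_x|\le d$ by Lemma~\ref{lem:simple}(a). With (b), (c) and \eqref{eq:comb},
\[
d+k+l+\gamma=|T|=|T\cap E_x|+|T\cap E_s|+|T\cap E_t|+|T\cap E_y|\le d+k+l+\gamma .
\]
So each bound is attained. In particular $d$ labels vanish at $\hat x$, and Lemma~\ref{lem:simple}(a) gives the rest.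

(e) If $\hat x=u$, then $T\cap E^B_x=\emptyset$ by (a), since $f(u)>0$ for $f\in\mathcal B$, and (c) gives $|T\cap B|\le l$. If $\hat x=v$, then $T\cap E_x^A=\emptyset$ by (a), so (b) gives $|T\cap(A\cup\Gamma)|\le k+\gamma$ and $T\cap H=\emptyset$. Hence $|T\cap B|\ge|T|-k-\gamma=d+l$.
\end{proof}

\begin{lemma}\label{lem:walk}
For each $i$, the points $\hat x_i$ and $\hat x_{i+1}$ are equal or adjacent vertices of $P$, and $\{\hat x_i,\hat x_{i+1}\}\ne\{u,v\}$.
\end{lemma}

\begin{proof}
All $\hat x_i$ are vertices by Lemma~\ref{lem:blocks}(d). If $\{\hat x_i,\hat x_{i+1}\}=\{u,v\}$, then by Lemma~\ref{lem:blocks}(e) the numbers $|T_i\cap B|$ and $|T_{i+1}\cap B|$ differ by at least $d\ge2$, while by \eqref{eq:comb} they differ by at most $1$. So if the two points differ, one of them is not in $\{u,v\}$. Its zero set contains copies of $d$ distinct labels, and by \eqref{eq:comb} at least $d-1$ of these copies lie in the other zero set as well. By Lemma~\ref{lem:blocks}(a) the corresponding $d-1$ labels vanish at both points, and Lemma~\ref{lem:simple}(b) shows that the points are adjacent.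
\end{proof}

\subsection*{The three phases of the path}

\begin{proof}[Proof of Proposition~\ref{prop:dist}]
Let $p$ be the first index with $\hat x_p\ne u$ and $p'$ the last index with $\hat x_{p'}\ne v$, so $1\le p$ and $p'\le L-1$. Since $\hat x_{p-1}=u$ and $\hat x_{p'+1}=v$, Lemma~\ref{lem:walk} shows that neither $\hat x_p$ nor $\hat x_{p'}$ lies in $\{u,v\}$. In particular $\hat x_p\neq v$, so $p\le p'$.

\emph{Middle phase.} By Lemma~\ref{lem:walk}, $u,\hat x_p,\hat x_{p+1},\dots,\hat x_{p'},v$ is a walk in the graph of $P$, possibly with pauses. Hence $w\le\operatorname{dist}_P(u,v)\le(p'-p)+2$.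

\emph{First phase.} By Lemma~\ref{lem:blocks}(d), $T_p$ contains $l$ elements of $E_t$ and at least one of $E_x^B$. These $l+1$ elements of $B$ are not in $T_0=A\cup\Gamma$, so they entered during the first $p$ steps. Each $h\in H$ has sign $-$ in $Z_0$ and sign $+$ in $Z_p$ by Lemma~\ref{lem:blocks}(b). Signs do not jump, so $h$ also entered during the first $p$ steps. One element enters per step, so $p\ge l+1+\eta$.

\emph{Last phase.} By Lemma~\ref{lem:blocks}(d), $T_{p'}$ contains $k$ elements of $E_s$ and at least one of $E^A_x$. These $k+1$ elements of $A$ are not in $T_L=B\cup\Gamma$, and one element leaves per step, so $L-p'\ge k+1$.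

Adding the three bounds and using $k+l=D-d$ and, for the first time, the hypothesis $w\ge d+q+1$, we obtain
\[
L\ \ge\ (l+1+\eta)+(w-2)+(k+1)\ =\ D+\eta+(w-d)\ \ge\ D+\eta+q+1 .
\]
This contradicts $L\le D+\eta+q$ and proves Proposition~\ref{prop:dist}, and with it Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Do Linear Programs Dream Of Oriented Matroids When They Sleep?},
\texttt{https://www.iasi.cnr.it/\textasciitilde ventura/Cargese19/slides/deLoera.pdf}

\bibitem{MSW}
Matschke, Santos and Weibel,
\emph{The width of five-dimensional prismatoids},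
Proc. London Math. Soc. (3) 110 (2015), 647--672.

\end{thebibliography}
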